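# Two-factors with long cycles in claw-free graphs

## A pigeonhole guess for the cycle lengths

Graphs are finite and simple, unless we say multigraph. We write $d(v)$ for the degree of $v$, $N(v)$ for its set of neighbors, and $\delta(G)$ for the minimum degree.

**Definition.** A graph is *claw-free* if it has no induced subgraph isomorphic to $K_{1,3}$. We write $\{y;p,q,r\}$ for a claw with center $y$ and leaves $p,q,r$. A *2-factor* of $G$ is a spanning subgraph in which every component is a cycle.

Claw-freeness will always be used like this: if $y$ is adjacent to three distinct vertices $p,q,r$, then two of $p,q,r$ are adjacent.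

**Definition.** The *line graph* $L(H)$ has the edges of $H$ as its vertices; two of them are adjacent if they share an end in $H$. For $v\in V(H)$ let $K(v)$ be the clique of $L(H)$ formed by the $d(v)$ edges at $v$.

For example, $L(K_{1,n})=K_n$ and $L(C_n)=C_n$. Line graphs are claw-free: if three edges all meet $e=uv$, two of them meet $e$ at the same end, so they are adjacent. The degree of $e=uv$ in $L(H)$ is $d(u)+d(v)-2$.

Here is the problem. Given $\delta$, how large can we make all the cycles of a suitable 2-factor of a claw-free graph of minimum degree $\delta$?

A guess comes from the pigeonhole principle. Take $G=L(H)$ and a vertex $e=uv$ of $G$. Since $d(u)+d(v)\ge\delta+2$, one of the cliques $K(u),K(v)$ has at least $\lceil\delta/2\rceil+1$ vertices. So every vertex lies in a clique of that size, every clique on at least three vertices has a Hamiltonian cycle, and one guesses: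

> every claw-free graph of minimum degree $\delta$ has a 2-factor whose components all have at least $\lceil\delta/2\rceil+1$ vertices.

The weak spot is visible: these cliques overlap, and a 2-factor needs disjoint cycles. Let us test. For $G=K_{\delta+1}$ with $\delta\ge 2$ there is no problem, since one cycle covers all $\delta+1$ vertices. The next simplest graphs are line graphs of trees, and for them we can say exactly what the cycles are.

**Fact 1.** If $H$ is a tree, every cycle of $L(H)$ lies in a single clique $K(v)$.

*Proof.* Let $e_1e_2\dots e_k$ be a cycle of $L(H)$, indices modulo $k$, and let $w_i$ be the common end of $e_i$ and $e_{i+1}$. If all $w_i$ are equal, the cycle lies in $K(w_1)$. Otherwise $w_{i-1}\ne w_i$ for some $i$, so $e_i=w_{i-1}w_i$. The remaining edges $e_{i+1},e_{i+2},\dots,e_{i-1}$, each sharing an end with the next, form a connected subgraph of $H-e_i$ that contains $w_i$ and $w_{i-1}$. So $e_i$ lies on a cycle of $H$, which is impossible in a tree. $\square$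

*Minimum degree 4.* Let $u,v$ be adjacent vertices of degree $3$, and let each of the four other neighbors of $u$ or $v$ have $4$ pendant leaves, hence degree $5$. The edges of this tree have degree sums $3+3$, $5+1$ and $3+5$, so $\delta(L(H))=4$. By Fact 1 the vertex $uv$ of $L(H)$ lies on a cycle inside $K(u)$ or $K(v)$, that is, on a triangle. The guess $\lceil4/2\rceil+1=3$ cannot be improved here.

*Minimum degree 3.* Let $u,v$ be adjacent vertices of degree $3$. Let $u'$ be a neighbor of $u$ and $v'$ a neighbor of $v$, both of degree $2$. Let every remaining neighbor of $u,v,u',v'$ have $3$ pendant leaves, hence degree $4$. The degree sums are $6$ for $uv$, $5$ for $uu'$, $vv'$ and the leaf edges, and $7$ or $6$ for the others, so $\delta(L(H))=3$. In a 2-factor the vertex $uv$ would lie on a triangle $K(u)$ or $K(v)$; by symmetry say $K(u)$. Then only two vertices of $K(v)$ remain, and $K(v')$ has only two vertices. So no cycle can cover $vv'$: this graph has no 2-factor at all, while the guess promised cycles on at least $3$ vertices.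

The same configuration refutes the guess at every odd $\delta$, as the next section shows. So the guess survives at most for even $\delta$, and for odd $\delta$ it must be lowered by at least one. Both corrections are contained in the single expression $\lceil(\delta+1)/2\rceil$: it equals $\lceil\delta/2\rceil+1$ for even $\delta$ and $\lceil\delta/2\rceil$ for odd $\delta$.

## The bound $\lceil(\delta+1)/2\rceil$ and the trees that attain it

Three results may be quoted for orientation. Every claw-free graph with minimum degree at least $4$ has a 2-factor. Every 2-connected claw-free graph $G$ with $\delta(G)\ge3$ has a 2-factor in which each component contains at least $\delta(G)$ vertices. Every claw-free graph $G$ with $\delta(G)\ge4$ has a 2-factor in which each component contains at least $\lceil(\delta(G)-1)/2\rceil$ vertices. The question, whose source is "A 2-factor in which each cycle has long length in claw-free graphs" (http://www.math.cst.nihon-u.ac.jp/%7Eyosimoto/paper/RoChiYo.pdf), is whether the last bound can be raised by one, to $\lceil(\delta(G)+1)/2\rceil$. It can. None of the three results is used in the proof.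

Put $m=\lceil(\delta(G)+1)/2\rceil$. Then $\delta(G)\in\{2m-2,2m-1\}$, and $\delta(G)\ge4$ gives $m\ge3$. So the positive answer follows from this theorem.

**Theorem 1.** Let $m\ge3$. Every claw-free graph $G$ with $\delta(G)\ge2m-2$ has a 2-factor in which every component has at least $m$ vertices.

**Corollary.** Every claw-free graph $G$ with $\delta(G)\ge4$ has a 2-factor in which each component contains at least $\lceil(\delta(G)+1)/2\rceil$ vertices.

In the next statement $cl(G)$ is the closure of $G$, defined in a later section.

**Theorem 2.**
(a) If $G$ is claw-free and $\delta(cl(G))\ge4$, then $G$ has a 2-factor with all components of order at least $\lceil(\delta(cl(G))+1)/2\rceil$.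
(b) For every $\delta\ge4$ there is a connected claw-free graph of minimum degree exactly $\delta$ in which every 2-factor has a component with at most $\lceil(\delta+1)/2\rceil$ vertices. So the bound is best possible for every $\delta\ge 4$.
(c) The condition $\delta\ge4$ cannot be replaced by $\delta\ge3$: there is a connected claw-free graph with $\delta=3$ and no 2-factor.

Parts (b) and (c) can be proved now. The trees are those of the first section with $m$ as a parameter, and (c) was shown there.

**Proof of (b), even $\delta=2m-2$, $m\ge3$.** Let $u,v$ be adjacent vertices of degree $m$. Every other neighbor of $u$ or $v$ has $2m-2$ pendant leaves and total degree $2m-1$. The degree sums of edges are $2m$ (for $uv$ and for the leaf edges) and $3m-1\ge2m$, so $\delta(L(H))=2m-2$. In any 2-factor the vertex $uv$ lies, by Fact 1, on a cycle inside $K(u)$ or $K(v)$, which has at most $m=\lceil(\delta+1)/2\rceil$ vertices.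

**Proof of (b), odd $\delta=2m-1$, $m\ge3$.** Let $u,v$ be adjacent vertices of degree $m+1$. Let $u'$ be a neighbor of $u$ and $v'$ a neighbor of $v$, both of degree $m$. Every remaining neighbor of $u,v,u',v'$ has $2m-1$ pendant leaves and total degree $2m$. The degree sums are $2m+2$ for $uv$; $2m+1$ for $uu'$, $vv'$ and the leaf edges; and $3m+1$ or $3m$ for the others. All are at least $2m+1$, so $\delta(L(H))=2m-1$. Suppose there is a 2-factor with all components of order at least $m+1$. By symmetry we may assume that $uv$ is covered by a cycle inside $K(u)$. Then a cycle inside $K(v)$ avoids $uv$, so it would have at most $m$ vertices; and a cycle inside $K(v')$ would have at most $m$ vertices. By Fact 1 nothing can cover the vertex $vv'$, a contradiction. So every 2-factor has a component with at most $m=(\delta+1)/2=\lceil(\delta+1)/2\rceil$ vertices. $\square$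

For $m=2$ this second tree is the one we used at $\delta=3$.

## Sharing out the edges of a tree

Now we look for 2-factors. Let $G=L(H)$ with $\delta(G)\ge2m-2$. In terms of $H$ this says
$$d(u)+d(v)\ge2m\quad\text{for every }uv\in E(H).\tag{1}$$

Suppose first that $H$ is a tree. By Fact 1, a 2-factor arises by assigning each edge to one of its two ends, such that every vertex that receives anything receives at least $m\ge3$ edges: the edges assigned to $v$ form a clique, which has a Hamiltonian cycle.

A sensible first rule is to give each edge to its end of larger degree, which by (1) has degree at least $m$. It fails, because a vertex of degree at least $m$ may win very few of its edges. In the tree for $\delta=4$ above, where $m=3$, all edges at $u$ or $v$ except $uv$ go to the vertices of degree $5$. The edge $uv$ is a tie, and whichever end gets it receives that one edge and nothing else.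

A rule that works must let a vertex win all, or all but one, of its edges. Root the tree and orient every edge away from the root, so every vertex has at most one in-edge. Going down from the root, declare each vertex $u$ *on* or *off*:

* if $u$ is the root, or its in-edge comes from an off vertex, then $u$ is on iff $d(u)\ge m$;
* if its in-edge comes from an on vertex, then $u$ is on iff $d(u)\ge m+1$.

An edge $t\to h$ is given to $t$ if $t$ is on, and to $h$ otherwise. An on vertex of the first kind receives all its $d(u)\ge m$ edges. One of the second kind loses only its in-edge, and receives $d(u)-1\ge m$ edges. It remains to see that off vertices receive nothing. An off vertex $t$ has $d(t)\le m$ by either rule, so by (1) each out-neighbor $h$ has $d(h)\ge2m-m=m$ and is on by the first rule. Hence an edge $t\to h$ with $t$ off goes to the on vertex $h$, and all other edges go to on tails. This proves Theorem 1 for line graphs of trees. The tight case is $d(t)=m$ with the in-edge lost: then $t$ is one edge short, and (1) gives each child just enough.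

Let us run the rule on the tree for $\delta=5$, where $m=3$, rooted at $u$. The root $u$ has degree $4$, is on, and takes four edges. The vertex $v$ has degree $4=m+1$, is on, and takes its three other edges. The vertices $u',v'$ have degree $3$ and on parents, so they are off; their children, of degree $6$, take all six edges. The other children of $u$ and $v$ have degree $6$ and take five edges each. The leaves are off, and their edges go to their parents. All the cycles have at least $3$ vertices.

For a graph $H$ with cycles, the rule breaks in two places. Suppose first that a vertex $h$ has two in-edges and both are lost. Then $h$ needs $d(h)\ge m+2$ to be on. So it may be off with degree $m+1$, and (1) guarantees only $m-1$ edges at an out-neighbor: too few. Second, in a directed cycle the recursion has no starting point. Take a 5-cycle all of whose vertices have degree $m$, give each neighbor outside the cycle $2m-2$ pendant leaves, and orient the 5-cycle cyclically and all other edges away from it. Condition (1) holds, since the degree sums are $2m$ and $3m-1$. On the 5-cycle the rules say: on after off, off after on. That is impossible around an odd cycle.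

The cycles of $H$ must therefore be put to another use. An *even subgraph* $X$ of a multigraph is a subgraph in which all degrees $d_X(v)$ are even. For even subgraphs, $V(X)$ denotes the set of vertices of positive degree in $X$, and a component of $X$ means one with at least one edge.

**Fact 2.** Let $T$ be a component of an even subgraph of a simple graph $H$. Let $S\subseteq E(H)$ consist of $E(T)$ and of further edges, each incident with a vertex of $T$. Then the subgraph of $L(H)$ induced by $S$ has a Hamiltonian cycle.

*Proof.* Take an Eulerian tour of $T$. Consecutive edges share the vertex visited between them, so the tour is a cyclic sequence of at least three distinct edges in which neighbors are adjacent in $L(H)$. Attribute each further edge to one of its ends in $T$. For each $v\in V(T)$ choose one visit of $v$, and insert there, in any order, the edges attributed to $v$. All of them contain $v$, as do the tour edges before and after, so neighbors in the sequence are still adjacent. $\square$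

For example, let $T$ be a 4-cycle with one pendant edge at a vertex $v$. Inserting that edge between the two cycle edges at $v$ gives a Hamiltonian 5-cycle of the line graph.

So the plan for line graphs is this: choose an even subgraph $X$ such that what remains outside $V(X)$ is a forest; orient the remaining edges so that vertices outside $V(X)$ have in-degree at most $1$; then use the on/off rule there, with the components of $X$ as additional receivers. The components of $X$ must collect $m$ edges too. For that we want $H$ to be triangle-free. The next section arranges this, and at the same time reduces arbitrary claw-free graphs to line graphs.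

## Local completion keeps 2-factors with long cycles

**Definition.** A vertex $x$ of a claw-free graph $G$ is *eligible* if $G[N(x)]$ is connected and not complete. The *local completion* $G'_x$ arises from $G$ by adding all missing edges inside $N(x)$.

For example, let $G$ be $K_4$ minus an edge and $x$ a vertex of degree $3$. Then $G[N(x)]$ is a path on three vertices, so $x$ is eligible, and $G'_x=K_4$. In $C_5$ every neighborhood consists of two nonadjacent vertices, so no vertex is eligible.

We quote the following from Ryjáček (On a closure concept in claw-free graphs, JCTB 70 (1997)). The graph $G'_x$ is again claw-free. Repeating local completions until no eligible vertex remains gives a graph $cl(G)$, the *closure*, that does not depend on the choices made. Moreover $cl(G)=L(H)$ for a triangle-free simple graph $H$, and $G$ and $cl(G)$ have the same circumference (length of a longest cycle). Since $cl(G'_x)=cl(G)$, the graphs $G$ and $G'_x$ have the same circumference. In particular: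

**(R)** If $G'_x$ is Hamiltonian, then $G$ is Hamiltonian.

**Lemma 1.** Let $G$ be claw-free, $x$ eligible, $G'=G'_x$, $m\ge3$. If $G'$ has a 2-factor with all cycles of length at least $m$, then so does $G$. Hence $G$ has such a 2-factor if and only if $cl(G)$ does.

One would like to apply (R) to each cycle separately. That can fail. Let $N(x)=\{a_1,y_1,y_2,a_2\}$ induce the path $a_1y_1y_2a_2$, and let one more vertex $z$ be adjacent exactly to $y_1$ and $y_2$. This six-vertex graph is claw-free: $N(x)$ induces a path on four vertices, $N(y_1)$ induces the path $a_1\,x\,y_2\,z$, $N(y_2)$ is symmetric, and $a_1,a_2,z$ have two adjacent neighbors each; so no neighborhood contains three pairwise nonadjacent vertices. In $G'_x$ the triangles $xa_1a_2$ and $y_1y_2z$ form a 2-factor. But $\{x,a_1,a_2\}$ induces only a path in $G$: inside this set $x$ is not eligible, and (R) says nothing. The remedy is to choose the 2-factor of $G'$ with the fewest cycles. Here the two triangles can be merged, since each has an edge in the new clique.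

*Proof of Lemma 1.* Let $N=N_G(x)$ and $K=N\cup\{x\}$. Then $K$ is a clique of $G'$, and $N_{G'}(x)=N$. Call an edge with both ends in $K$ a *$K$-edge*. Every edge of $G'$ with an end outside $K$ is an edge of $G$. Call a 2-factor of $G'$ with all cycles of length at least $m$ *good*, and let $F$ be a good 2-factor with the fewest cycles. If two cycles of a good 2-factor can be replaced by one cycle of $G'$ on the union of their vertex sets (they are *merged*), the result is good with fewer cycles. So in a good 2-factor with the fewest cycles no merging is possible. Adjacency $\sim$ means adjacency in $G$.

**Step 1: only one cycle can use $K$-edges.** This confines the new edges. We claim that in every good 2-factor with the fewest cycles, at most one cycle contains $K$-edges. If $ab\in E(C_1)$ and $cd\in E(C_2)$ are $K$-edges in distinct cycles, then $a,b,c,d$ are distinct vertices of the clique $K$. Replacing $ab,cd$ by $ac,bd$ merges $C_1$ and $C_2$, a contradiction.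

Let $C$ be the cycle of $F$ through $x$. Both edges of $C$ at $x$ are $K$-edges, so by Step 1 all other cycles of $F$ contain no $K$-edge, hence lie in $G$. Only $C$ needs repair. We record a consequence. Let $y\in K\setminus V(C)$ lie on the cycle $D$ of $F$, with $D$-neighbors $y^-,y^+$. They are outside $K$, since $D$ has no $K$-edge, so they are not adjacent to $x$. As $y$ is adjacent in $G$ to $x,y^-,y^+$, and $\{y;x,y^-,y^+\}$ is not a claw,
$$y^-y^+\in E(G).\tag{2}$$

**Step 2: rerouting $C$ through a chosen edge at $x$.** This gives freedom for later merging. We claim that for each $a\in N\cap V(C)$ there is a Hamiltonian cycle $C^a$ of $G'[V(C)]$ containing the edge $xa$. If $xa\in E(C)$, take $C^a=C$. Otherwise $|C|\ge4$. Let $x^-,x^+$ be the $C$-neighbors of $x$; they lie in $N$ and differ from $a$.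

Suppose that $a$ has a $C$-neighbor $z\in K$. Then $z\ne x$. Delete $x$ from $C$ and join $x^-,x^+$, which are adjacent in $G'$. The edge $az$ is still present, since neither end is $x$. Replace it by the path $axz$; its edges exist since $a,z\in N$. The new cycle contains $xa$.

Otherwise both $C$-neighbors $a^-,a^+$ of $a$ lie outside $K$. Then $aa^-,aa^+\in E(G)$ and $x\not\sim a^-,a^+$, so $a^-\sim a^+$ because $\{a;x,a^-,a^+\}$ is not a claw. Delete $a$ from $C$ and join $a^-,a^+$; as $|C|\ge4$ this is a cycle. It still contains the edge $xx^+$. Replace that edge by the path $xax^+$, which is allowed since $a,x^+\in K$. The new cycle contains $xa$.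

**Step 3: a shortest path across a gap.** This prepares the proof that $G[N\cap V(C)]$ is connected, which is what (R) needs. Suppose it is not connected. Since $G$ is claw-free, $G[N]$ has no three pairwise nonadjacent vertices. So $G[N\cap V(C)]$ has exactly two components, with vertex sets $A_1,A_2$, and both are cliques (two nonadjacent vertices of one, with a vertex of the other, would be an independent triple). As $G[N]$ is connected, take a shortest path $a_1y_1\dots y_ra_2$ in $G[N]$ from $A_1$ to $A_2$, with $a_i\in A_i$. Being shortest, it is induced, and its inner vertices are not in $A_1\cup A_2=N\cap V(C)$, so $y_j\notin V(C)$. There is no edge between $A_1$ and $A_2$, so $r\ge1$. An induced path on at least five vertices contains an independent triple (its first, third and fifth vertices), so $r\le2$.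

**Step 4: cycle-neighbors of $y_j$ avoid $a_1$ and $a_2$.** This converts minimality into nonadjacency. We claim: if $y=y_j$ lies on the cycle $D$ of $F$ and $z$ is a $D$-neighbor of $y$, then
$$z\not\sim a_1\quad\text{and}\quad z\not\sim a_2.\tag{3}$$
Suppose $z\sim a_i$. Replace $C$ by $C^{a_i}$ from Step 2, delete $xa_i$ and $yz$, and add $xy$ and $a_iz$. The path from $x$ to $a_i$ covering $V(C)$ and the path from $y$ to $z$ covering $V(D)$ are joined to one cycle, so $C$ and $D$ are merged, a contradiction.

**Step 5: the case $r=1$.** Now $y_1\sim a_1,a_2$ and $a_1\not\sim a_2$. Let $z$ be a cycle-neighbor of $y_1$. Then $z\notin K$ and $y_1\sim z$. As $\{y_1;a_1,a_2,z\}$ is not a claw, $z\sim a_1$ or $z\sim a_2$, contradicting (3).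

**Step 6: the case $r=2$.** The path $a_1y_1y_2a_2$ is induced, so $a_1\not\sim y_2$ and $y_1\not\sim a_2$. Let $z$ be a cycle-neighbor of $y_1$. Then $z\notin K$, so $z\ne y_2$. As $\{y_1;a_1,y_2,z\}$ is not a claw, $a_1\not\sim y_2$, and $z\not\sim a_1$ by (3), we get $z\sim y_2$. By symmetry, each cycle-neighbor of $y_2$ is adjacent to $y_1$.

If $y_1,y_2$ lie on different cycles, delete $y_1y_1^+$ and $y_2y_2^+$ and add $y_1y_2^+$ and $y_2y_1^+$. This merges the two cycles, a contradiction.

If they lie on the same cycle $D$, they are not consecutive on $D$, since $y_1y_2$ is a $K$-edge and $D$ has none. So $|D|\ge4$. Delete $y_1$ from $D$ and join $y_1^-,y_1^+$ by an edge of $G$, using (2). The edge $y_2y_2^+$ is still present, since $y_2^+\neq y_1$. Replace it by the path $y_2y_1y_2^+$, whose edges are in $G$. We get a cycle $D'$ with $V(D')=V(D)$ containing the $K$-edge $y_1y_2$. Replacing $D$ by $D'$ in $F$ gives a good 2-factor with the same, fewest, number of cycles, in which both $C$ and $D'$ contain $K$-edges. This contradicts Step 1.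

**Step 7: repairing $C$.** By Steps 3 to 6, $G[N\cap V(C)]$ is connected. Let $J=G[V(C)]$, a claw-free graph with $N_J(x)=N\cap V(C)$. If $J[N_J(x)]$ is complete, then $G'[V(C)]=J$, and $C$ is a Hamiltonian cycle of $J$. Otherwise $x$ is eligible in $J$, and $G'[V(C)]=J'_x$ is Hamiltonian because of $C$, so $J$ is Hamiltonian by (R). In both cases we replace $C$ by a Hamiltonian cycle of $J$. All the other cycles of $F$ lie in $G$, so this is a 2-factor of $G$ with all cycles of length at least $m$.

Finally, $cl(G)$ arises from $G$ by successive local completions of claw-free graphs, so iterating gives the "if" part of the last claim. The "only if" part holds because $G$ is a spanning subgraph of $cl(G)$. $\square$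

## An even subgraph through all vertices of degree at least three

A *bridge* is an edge whose removal disconnects its component; a graph is *bridgeless* if it has none. We need two textbook facts. Petersen's theorem: every bridgeless cubic multigraph has a 2-factor (where a pair of parallel edges counts as a cycle). Balanced orientations: every multigraph has an orientation with $|d^+(v)-d^-(v)|\le1$ at every vertex, hence with $d^+(v)\ge(\deg(v)-1)/2$. To see the latter, join a new vertex to all vertices of odd degree, of which there is an even number. Now all degrees are even. Orient each component along an Eulerian tour, so that in- and out-degrees agree, and delete the new vertex; each vertex loses at most one edge.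

**Lemma 2.** Every connected bridgeless graph $Q$ with at least one edge has a nonempty even subgraph $X$ with $V(X)\supseteq\{v:d_Q(v)\ge3\}$.

For $Q=K_{2,3}$ a 4-cycle does it: it contains both vertices of degree $3$ and misses one vertex of degree $2$. For cubic $Q$ the lemma is Petersen's theorem. So we split vertices of large degree into vertices of degree $3$. The splitting must not create bridges: if $Q$ consists of two 4-cycles sharing a vertex $v$, and we split $v$ into two vertices joined by a new edge, each keeping the two old edges of one 4-cycle, then the new edge is a bridge.

*Proof.* All degrees in $Q$ are at least $2$, since $Q$ is connected, has an edge and has no bridge. If $Q$ is a cycle, take $X=Q$. Otherwise $Q$, being connected and not 2-regular, has a vertex of degree at least $3$.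

**Step 1: splitting.** The aim is to reach degrees $2$ and $3$ only. While the current graph, again called $Q$ in this step, has a vertex $v$ of degree $d\ge4$, choose two edges $e_1,e_2$ at $v$: going to different components of $Q-v$ if $Q-v$ is disconnected, arbitrary otherwise. Replace $v$ by two vertices $v',v''$ joined by a new edge $f$; attach $e_1,e_2$ to $v'$ and the other edges of $v$ to $v''$. Then $v'$ has degree $3$ and $v''$ has degree $d-1$, so $\sum\max(d(w)-3,0)$ drops by one and the process stops. No loops arise.

**Step 2: no bridges appear.** The graph clearly stays connected. If an edge $e\ne f$ were a bridge after the step, it would still be a bridge after contracting $f$, that is, before the step, which is excluded. It remains to see that $f$ is no bridge. If $Q-v$ is connected, then $v'$ and $v''$ both have edges to it, so they are connected without $f$. If $Q-v$ is disconnected, let $e_1$ go to the component $R$. As $e_1$ is not a bridge, there is another edge from $v$ to $R$. It is not $e_2$, which goes to another component, so it is attached to $v''$. Since $R$ is connected, $f$ lies on a cycle through $R$.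

**Step 3: applying Petersen.** The final graph $Q^*$ is connected and bridgeless with all degrees in $\{2,3\}$. Each original vertex $v$ with $d_Q(v)\ge3$ has become a set $S_v$ of vertices of degree $3$. The new edges inside $S_v$ form a tree spanning $S_v$: each split replaces a vertex of this tree by two vertices joined by an edge. In particular $Q^*$ has vertices of degree $3$. Suppress its vertices of degree $2$. The result is a bridgeless cubic multigraph. It has no loops, since the third edge at a vertex with a loop would be a bridge. By Petersen's theorem it has a 2-factor. Undoing the suppression, we obtain an even subgraph $X^*$ of $Q^*$ with degree $2$ at each vertex of degree $3$.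

**Step 4: contracting back.** Contract all new edges, and let $X$ be the set of edges of $X^*$ that are not new. The degree of $X$ at $v$ is the sum of the $X^*$-degrees over $S_v$ minus twice the number of new edges of $X^*$ inside $S_v$, so it is even; at vertices of degree $2$ nothing has changed. Suppose $d_Q(v)\ge3$ but $X$ has degree $0$ at $v$. Then all edges of $X^*$ at $S_v$ are new edges inside $S_v$, so they form a 2-regular subgraph of a tree, which is impossible. So $V(X)$ contains all vertices of degree at least $3$, and $X$ is not empty. $\square$

## Bridges, blobs and the orientation

We begin the proof of Theorem 1.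

**Step 1: reduction to line graphs of triangle-free graphs.** We may treat the components of $G$ separately, so let $G$ be connected. Local completion does not decrease degrees, so $cl(G)$ is a connected claw-free graph with minimum degree at least $2m-2$, and by Lemma 1 it suffices to find the 2-factor in $cl(G)$. So let $G=L(H)$ with $H$ simple and triangle-free. After deleting isolated vertices, $H$ is connected since $L(H)$ is. Condition (1) holds.

**Step 2: the even subgraph $X$.** The purpose is to put every complicated part of $H$ into $V(X)$. Delete all bridges of $H$ and call the resulting components *blobs*. An edge that is not a bridge lies on a cycle, and a cycle contains no bridges, so this cycle stays inside one blob. Hence a blob is either a single vertex (*trivial*) or a connected bridgeless graph with edges. In each nontrivial blob $Q$ choose an even subgraph $X_Q$ as in Lemma 2 with $|V(X_Q)|$ maximum. Let $X$ be the union of all $X_Q$, and $U=V(H)\setminus V(X)$.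

**Step 3: what is left outside $V(X)$.** Let $Q$ be a nontrivial blob. Each vertex of $U\cap Q$ has degree exactly $2$ in $Q$. A cycle in $Q[U\cap Q]$ would therefore be all of the connected graph $Q$, contradicting $V(X_Q)\ne\emptyset$. So the components of $Q[U\cap Q]$ are paths $u_1\dots u_k$. The degree sum of such a path in $Q$ is $2k$, and the path itself uses $2(k-1)$ of it, so exactly two $Q$-edges leave it; they leave at the ends $u_1$ and $u_k$ (both at $u_1$ if $k=1$) and go to vertices $x,x'\in V(X_Q)$. We call the extended trail $x\,u_1\dots u_k\,x'$ a *$U$-path* of $Q$. Here $x\ne x'$: otherwise the trail would be a cycle, edge-disjoint from $X_Q$, and adding it to $X_Q$ would give an even subgraph with more vertices. Every edge of $Q$ with an end in $U$ lies on exactly one $U$-path. Moreover,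
$$H[U]\ \text{is a forest,}\tag{4}$$
since a cycle in $H[U]$ contains no bridge, so it would lie in some $Q[U\cap Q]$.

In the example $Q=K_{2,3}$, with $p,q$ the vertices of degree $3$ and $s_1,s_2,s_3$ the others, $X_Q$ can be the 4-cycle $ps_1qs_2$. Then $U\cap Q=\{s_3\}$, and the only $U$-path is $p\,s_3\,q$.

**Step 4: orienting $E'=E(H)\setminus E(X)$.** We want in-degree at most $1$ on $U$, and large out-degrees on $V(X)$. Contracting all blobs turns $H$ into a tree; root it at some blob, and orient all bridges away from the root. Each non-root blob $Q$ then has exactly one entering bridge, its *parent bridge*, with head $a_Q\in Q$. All other bridges at vertices of $Q$ are oriented out of $Q$. The root blob has no parent bridge.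

In a nontrivial blob $Q$ we proceed as follows. If $a_Q$ exists and $a_Q\in U$, let $P_0$ be the $U$-path containing $a_Q$, and orient its edges away from $a_Q$ in both directions. Let $M_Q$ be the multigraph on $V(X_Q)$ whose edges are the edges of $E(Q)\setminus E(X_Q)$ with both ends in $V(X_Q)$, together with one edge $xx'$ for each $U$-path $x\dots x'$ of $Q$ other than $P_0$. Take a balanced orientation of $M_Q$. Orient the edges of $E'$ that occur in $M_Q$ accordingly, and each $U$-path represented in $M_Q$ as a directed trail accordingly. This orients all of $E'$. In the example, if $a_Q\notin U$, then $M_Q$ has the single edge $pq$ on the vertex set $\{p,s_1,q,s_2\}$; if $a_Q=s_3$, then $P_0$ is oriented $s_3\to p$, $s_3\to q$, and $M_Q$ has no edge.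

**Step 5: in-degrees on $U$.** We claim that
$$\text{every }u\in U\text{ has in-degree at most }1.\tag{5}$$
Note that all edges at $u\in U$ are in $E'$. If $u$ is a trivial blob, its edges are all bridges, and only the parent bridge can enter. If $u=a_Q$ in a nontrivial blob, both $Q$-edges at $u$ lie on $P_0$ and are directed away from $u$, so only the parent bridge enters. Any other $u\in U\cap Q$ has no parent bridge, its other bridges go out, and its two $Q$-edges lie on one $U$-path, which is directed through $u$; so exactly one edge enters.

**Step 6: components of $X$ have enough edges.** This is where triangle-freeness is used. We claim that every component $T$ of $X$ satisfies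
$$e(T)+\sum_{v\in V(T)}d^+(v)\ge m,\tag{6}$$
where $d^+$ counts out-edges in $E'$. The component $T$ lies in one nontrivial blob $Q$. For $v\in V(X_Q)$ let $p(v)\in\{0,1\}$ be the number of parent bridges entering at $v$, let $q(v)$ be the number of end-edges of $P_0$ at $v$ (with $q=0$ if there is no $P_0$), let $b(v)$ be the number of other bridges at $v$, and let $\mu(v)$ be the degree of $v$ in $M_Q$. Each edge of $E'$ at $v$ is counted exactly once, so
$$d(v)-d_X(v)=p(v)+q(v)+b(v)+\mu(v).$$
The edges counted by $p$ and $q$ enter $v$, those counted by $b$ leave $v$, and of those counted by $\mu$ at least $(\mu(v)-1)/2$ leave $v$. Hence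
$$d^+(v)\ge b(v)+\frac{\mu(v)-1}2\ge\frac{b(v)+\mu(v)-1}2=\frac{d(v)-d_X(v)-p(v)-q(v)-1}2,$$
and therefore
$$\frac{d_X(v)}2+d^+(v)\ge\frac{d(v)-1-p(v)-q(v)}2.\tag{7}$$
Further,
$$\sum_{v\in V(X_Q)}\big(p(v)+q(v)\big)\le2.\tag{8}$$
Indeed, if $a_Q\in V(X)$, then there is no $P_0$ and the sum is $1$; if $a_Q\in U$, then the parent bridge does not enter at $V(X_Q)$, the path $P_0$ has two end-edges, and the sum is $2$; if there is no $a_Q$, the sum is $0$.

Now $T$ is connected with all degrees even and positive, so it contains a cycle. Since $H$ is simple and triangle-free, this cycle has length at least $4$, hence contains two disjoint edges. Let $W$ be the set of their four ends. Applying (1) to each of the two edges gives $\sum_{v\in W}d(v)\ge4m$. As $e(T)=\sum_{v\in V(T)}d_X(v)/2$ and the terms for $v\notin W$ are nonnegative, (7) and (8) give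
$$e(T)+\sum_{v\in V(T)}d^+(v)=\sum_{v\in V(T)}\Big(\frac{d_X(v)}2+d^+(v)\Big)\ge\sum_{v\in W}\frac{d(v)-1-p(v)-q(v)}2\ge\frac{4m-4-2}2=2m-3\ge m,$$
where the last inequality uses $m\ge3$. This proves (6).

## On and off vertices outside the even subgraph

The rest of the proof is the tree rule, with $V(X)$ treated as if it were always on.

**Step 7: the on/off rule on $U$.** By (5) each $u\in U$ has at most one in-edge. By (4) there is no directed cycle in $H[U]$, so following in-edges backwards inside $U$ always stops. Hence we can decide recursively for each $u\in U$:

* if $u$ has no in-edge, or its in-edge comes from an off vertex of $U$, then $u$ is on iff $d(u)\ge m$;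
* if its in-edge comes from $V(X)$ or from an on vertex of $U$, then $u$ is on iff $d(u)\ge m+1$.

By either rule, an off vertex $u$ has $d(u)\le m$.

**Step 8: off vertices can pass on their edges.** We claim: if $t\to h$ is an edge of $E'$ with $t\in U$ off, then
$$h\in V(X)\ \text{or}\ h\ \text{is on}.\tag{9}$$
If $h\in U$, then $d(h)\ge2m-d(t)\ge m$ by (1), and the only in-edge of $h$ comes from the off vertex $t$. So $h$ is on by the first rule.

**Step 9: assigning the edges.** We now partition $E(H)=V(L(H))$ into the vertex sets of the cycles. Assign each edge of $X$ to its component of $X$. Assign an edge $t\to h$ of $E'$ to $t$ if $t\in V(X)$ or $t$ is on, and to $h$ otherwise. In the second case $t\in U$ is off, so by (9) $h$ is in $V(X)$ or on. Edges assigned to a vertex of a component $T$ of $X$ count as assigned to $T$. So every edge of $H$ is assigned exactly once, either to a component of $X$ or to an on vertex of $U$.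

**Step 10: every receiver gets a cycle on at least $m$ vertices.** A component $T$ of $X$ receives its own edges and all out-edges of its vertices, so at least $m$ edges by (6). The set it receives consists of $E(T)$ and further edges incident with vertices of $T$. By Fact 2 it induces a Hamiltonian subgraph of $L(H)$.

An on vertex $u\in U$ receives all its out-edges, and also its in-edge, if there is one, when that comes from an off vertex. If $u$ is on by the first rule, it receives all its $d(u)\ge m$ edges. If it is on by the second rule, it receives $d(u)-1\ge m$ edges. These edges form a clique of size at least $m\ge3$ in $L(H)$, which has a Hamiltonian cycle.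

The cycles so obtained form a 2-factor of $L(H)$ in which every component has at least $m$ vertices. This proves Theorem 1, and with it the Corollary. $\blacksquare$

**Proof of Theorem 2(a).** Let $G$ be claw-free with $\delta(cl(G))\ge4$, and put $m=\lceil(\delta(cl(G))+1)/2\rceil$. Then $m\ge3$ and $\delta(cl(G))\ge2m-2$. Theorem 1, applied to the claw-free graph $cl(G)$, gives a 2-factor of $cl(G)$ with all components of order at least $m$. By Lemma 1, $G$ has such a 2-factor as well. Parts (b) and (c) were proved above. $\blacksquare$
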